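# A timed language with unique accepting runs whose complement is not recognizable

## 1. Unique accepting runs and complements: the guess "yes"

Here is a natural guess: *if a timed automaton has at most one successful run on every word, then the complement of its language is again recognized by a timed automaton.* It is known that recognizable timed languages are not closed under complement. A plausible culprit is that the complement has to say "every one of many guesses fails", while the automaton has no room to watch all guesses. If at most one guess can ever succeed, one might hope that its failure has a short certificate.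

Let us fix the terms and test the guess.

**Timed words.** Let $\Sigma$ be a finite non-empty alphabet. A finite timed word over $\Sigma$ is a sequence $w=(a_1,t_1)\cdots(a_n,t_n)$, $n\ge 0$, with $a_i\in\Sigma$ and time stamps $t_i\in\mathbb R_{\ge 0}$, $t_1\le\dots\le t_n$. The set of these words is $T\Sigma^*$. We call the pairs $(a_i,t_i)$ events.

**Timed automata.** A timed automaton over $\Sigma$ has finitely many locations, some initial and some final, a finite set $X$ of clocks, and finitely many edges $(s,a,g,R,s')$, where $g$ is a clock constraint and $R\subseteq X$ is the set of clocks to reset. A clock constraint is a Boolean combination of comparisons $x\sim c$ with $x\in X$, $c\in\mathbb N$, $\sim\in\{<,\le,=,\ge,>\}$. A run on $w$ is a sequence of edges $e_i=(s_{i-1},a_i,g_i,R_i,s_i)$, $i=1,\dots,n$, with $s_0$ initial, such that the following holds with $t_0=0$ and $\nu_0=0$ on all clocks: the valuation $\nu_{i-1}+(t_i-t_{i-1})$ satisfies $g_i$, and $\nu_i$ arises from it by setting the clocks in $R_i$ to $0$. There are no silent transitions. The run is successful if $s_n$ is final; the empty word has a successful run iff some initial location is final. $L(\mathcal A)$ is the set of words with a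 successful run, and a language is recognizable if it equals some $L(\mathcal A)$.

**Unambiguity.** $\mathcal A$ is unambiguous if every timed word has at most one successful run. A language is unambiguously recognizable if some unambiguous timed automaton recognizes it.

The question, posed in "On the Supports of Recognizable Timed Series" (http://www.informatik.uni-leipzig.de/~quaas/formats2009.pdf), is this. Given an unambiguously recognizable $L\subseteq T\Sigma^*$, is $T\Sigma^*\setminus L$ always recognizable?

**Test 1: deterministic automata.** Suppose there is one initial location, and for each location and letter no valuation satisfies the guards of two edges. Add a sink location, and for each location and letter an edge to it whose guard is the negation of the disjunction of the existing guards. Now every word has exactly one run. Exchanging final and non-final locations recognizes the complement. The guess holds.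

**Test 2: a real guess.** Over $\{a\}$ let $L_1$ be the set of words with some $i$ such that $t_n-t_i=1$. An automaton can guess the *last* such $i$. It loops in its initial location, resets $x$ at event $i$, requires $x>0$ at event $i+1$, and requires $x=1$ at an event that leads to a final location without outgoing edges. The index $i$ is determined by the word, so this automaton is unambiguous, although it cannot know $i$ in advance. The complement is recognizable too. A non-empty word is outside $L_1$ iff either $t_n-t_1<1$, or there is an $i<n$ with $t_n-t_i>1$ and $t_n-t_{i+1}<1$. (Take the last $i$ with $t_n-t_i\ge1$, if there is one.) Two clocks, reset at a guessed event and at the next one, check this at the last event; the empty word is added by a final initial location. The absence of a witness is certified by two neighbors. Again the guess holds.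

Nevertheless the guess is wrong, over every alphabet.

> **Theorem A.** There are a finite alphabet $\Gamma$ and an unambiguous timed automaton $\mathcal A$ over $\Gamma$ (22 clocks, only the constants $0,1$) such that $T\Gamma^*\setminus L(\mathcal A)$ is not recognizable.
>
> **Theorem B.** For every non-empty finite $\Sigma$ there is a timed language $L'\subseteq T\Sigma^*$, recognized by an unambiguous timed automaton using only the constants $0,1$, such that $T\Sigma^*\setminus L'$ is not recognizable. It is not even recognizable by timed automata with silent transitions and diagonal constraints $x-y\sim c$ ($c\in\mathbb Z$).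

## 2. Tokens that travel through frames, and a ration on acceptance

**A toy.** Cut a word into frames of length $1$: a tick letter at each integer time $i$, and position events at times in $(i,i+1)$. The *fraction* of a position event is the fractional part of its time. Consider only words in which all frames show the same set $Z$ of fractions. An automaton can guess a position event in frame $0$ and reset a clock $x$ there; in frame $1$, $x=1$ holds exactly at the event with the same fraction. With two clocks used alternately it passes the fraction on from frame to frame: we say it follows a *token*. A frame may mark two events by $\mathsf l$ and $\mathsf r$; the tokens on them exchange their fractions. A tick may carry a verdict that kills the token on $\mathsf l$, or the one on $\mathsf r$. Finally there are acceptance frames, each marking one event. A living token on a marked event is accepted, and the toy language asks for an accepted token.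

*One acceptance frame.* The moves are permutations of $Z$, so at most one token can be accepted: the automaton is unambiguous on these words. But the complement is easy as well. Exactly one token, dead or alive, ends on the marked event. A complement automaton guesses it in frame $0$, follows it even after its death, and checks at the end that it is on the marked event and that it was killed.

*A fixed number $M$ of acceptance frames.* A complement automaton follows $M$ tokens in the same way, with $M$ sets of clocks.

*Unboundedly many acceptance frames.* Now following the relevant tokens needs unboundedly many clocks. But exactly here unambiguity is lost: without kills, two acceptance frames with different marked events give two successful runs.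

So acceptance has to be rationed. We need many potential accepting positions and a word format, checkable with finitely many clocks, that makes two accepted tokens impossible.

**A rule for pairs.** Give each token two coordinates $p_1,p_2$ (two fractions), equal at the start. Require that from one acceptance frame to the next, the marked fraction increases in coordinate $1$ and decreases in coordinate $2$. One clock per coordinate checks this: if it is reset at the marked event, then at the next marked event it shows $1+{}$(new fraction)${}-{}$(old fraction), to be compared with $1$. If tokens $p,q$ are accepted, $p$ earlier, then $p_1<q_1$ and $p_2>q_2$ at the end. At the start the two coordinates compare $p$ and $q$ in the same way. So at some moment the pair passes from "the coordinates agree" to "they disagree". If coordinates change only by exchanging two neighboring tokens, both marked in the word, the automaton sees the relative order of the two in both coordinates at this moment. The format can demand that one of them be killed.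

**Where two coordinates stop working.** Two coordinates are two linear orders $C,D$ of the tokens, and the pairs in the critical relation are those on which $C,D$ disagree. We shall need graphs on $\{0,1\}\times\{0,1\}^H$ in which $(0,\eta)$ and $(1,\eta')$ are joined iff $\eta\oplus\eta'<e$ ($\oplus$ is bitwise XOR), with no other edges, for all $e$. For $H=2$, $e=3$ this is impossible. Write $\bar\eta=\eta\oplus 3$. Then $(0,\eta)$ is joined to every $(1,\eta')$ except $(1,\bar\eta)$. Take three of the vertices on side $0$, named $u_1,u_2,u_3$, and put $v_i=(1,\bar\eta)$ for $u_i=(0,\eta)$. The orders agree on the pairs $\{u_i,u_j\}$ and $\{u_i,v_i\}$ and disagree on $\{u_i,v_j\}$, $i\ne j$. Number the $u$'s so that $u_1<u_2<u_3$ in both orders. If $u_2<v_2$ in both, then $u_1<v_2$ in both; if $v_2<u_2$ in both, then $v_2<u_3$ in both. Each contradicts disagreement.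

**What replaces it.** Use four orders $C,D,E,F$, and call a pair critical if $C,D$ disagree *and* $E,F$ disagree; Lemma 3 will realize the XOR graphs in this way. There is a second obstacle: turning one quadruple of orders into another by neighbor exchanges might make pairs critical that should not be. So each token carries *two* quadruples. One keeps the old graph while the other is rebuilt, and a pair is critical if it is critical in either. This makes eight coordinates.

**The plan for the lower bound.** A hypothetical complement automaton has, on our words, only polynomially many states in the number $N$ of tokens, that is, $O(\log N)$ bits of memory. It must certify that all accepting positions are empty. Each kill depends on random choices, of which it can remember only few, and random permutations of the tokens blur what it remembers. A recursion with rounding down then shows that it never certifies enough.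

## 3. The automaton $\mathcal A$

For a sign vector $\varepsilon\in\{+,-\}^8$ let
$$P(\varepsilon)\;:\Longleftrightarrow\;(\varepsilon_1\ne\varepsilon_2\wedge\varepsilon_3\ne\varepsilon_4)\ \vee\ (\varepsilon_5\neq\varepsilon_6\wedge\varepsilon_7\ne\varepsilon_8).\tag{1}$$
Flipping all signs does not matter: $P(-\varepsilon)=P(\varepsilon)$.

**Alphabet $\Gamma$.** Tick letters: $\iota$, $\mathsf{acc}$, $\mathsf{end}$, and $(J,v)$ with $J\subseteq\{1,\dots,8\}$ and a *verdict* $v\in\{0,\mathsf l,\mathsf r\}$, where $v=0$ if $J=\emptyset$. Position letters: all subsets $S$ of the set of roles $\{\mathsf l_1,\dots,\mathsf l_8,\mathsf r_1,\dots,\mathsf r_8,\mathsf a_1,\dots,\mathsf a_4\}$.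

**Well-formed words.** Time stamps are strictly increasing. The word consists of frames $0,1,\dots,n$ followed by $\mathsf{end}$ at time $n+1$. Frame $i$ is a tick letter at time $i$ followed by at least one position letter, at times in $(i,i+1)$. Let $Z_i\subset(0,1)$ be the set of fractions of the position events of frame $i$. Frame $0$ has tick $\iota$, frames $1,\dots,p$ have ticks of the form $(J,v)$, and frames $p+1,\dots,n$ have tick $\mathsf{acc}$, where $0\le p<n$. Moreover:

* (W1) In frame $0$ and in frames with $J=\emptyset$ all position letters are $\emptyset$.
* (W2) In a frame with tick $(J,v)$, $J\ne\emptyset$, no $\mathsf a_j$ occurs, and for each $j\le8$ each of $\mathsf l_j,\mathsf r_j$ occurs exactly once, at fractions $\lambda_j\ne\rho_j$. For $j\in J$, $\lambda_j,\rho_j$ are consecutive elements of $Z_i$. Let $\varepsilon_j=+$ if $\lambda_j<\rho_j$ and $\varepsilon_j=-$ otherwise, and let $\varepsilon'$ be $\varepsilon$ with the signs in $J$ flipped. If $P(\varepsilon)$ fails and $P(\varepsilon')$ holds, then $v\ne0$.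
* (W3) In an $\mathsf{acc}$-frame $i$ no $\mathsf l_j,\mathsf r_j$ occur, and each of $\mathsf a_1,\dots,\mathsf a_4$ occurs exactly once, at fraction $\theta_j(i)$. For consecutive $\mathsf{acc}$-frames $i,i+1$: $\theta_1(i)<\theta_1(i+1)$, $\theta_2(i)>\theta_2(i+1)$, $\theta_3(i)<\theta_3(i+1)$, $\theta_4(i)>\theta_4(i+1)$.

**Trajectories.** A trajectory on a well-formed word is a sequence $p(0),\dots,p(n)\in(0,1)^8$ such that:

* (T0) $p_1(0)=\dots=p_8(0)\in Z_0$.
* (T1) In a frame $i$ with tick $(J,v)$ put $q=p(i-1)$. All $q_j\in Z_i$, and one of these cases holds:
  * (L) $J\ne\emptyset$, $v\ne\mathsf l$, $q_j=\lambda_j$ for all $j\le8$; then $p_j(i)=\rho_j$ for $j\in J$ and $p_j(i)=q_j$ for $j\notin J$.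
  * (R) $J\ne\emptyset$, $v\ne\mathsf r$, $q_j=\rho_j$ for all $j\le8$; then $p_j(i)=\lambda_j$ for $j\in J$ and $p_j(i)=q_j$ for $j\notin J$.
  * (N) $q_j\notin\{\lambda_j,\rho_j\}$ for all $j\in J$; then $p(i)=q$.
* (T2) In an $\mathsf{acc}$-frame $i$, $p(i)=p(i-1)$ and all $p_j(i)\in Z_i$.

It is *successful* if in some $\mathsf{acc}$-frame $i$ we have $p_j(i)=\theta_j(i)$ for $j=1,\dots,4$.

The three cases exclude each other, because $\lambda_j\neq\rho_j$ and (L),(R) require $J\ne\emptyset$. So a trajectory is determined by $p(0)$. If no case applies in some frame, it cannot be continued and we say it is *killed*. Let $L$ be the set of well-formed words having a successful trajectory.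

**Example.** Let $Z_i=\{\zeta_1<\zeta_2<\zeta_3\}$ in all frames, and consider the trajectories $u,v,w$ starting with all coordinates at $\zeta_1,\zeta_2,\zeta_3$. Let frame $1$ have tick $(\{2\},0)$ and letters $\{\mathsf l_1,\dots,\mathsf l_8\}$, $\{\mathsf r_1,\dots,\mathsf r_8\}$, $\emptyset$ at $\zeta_1,\zeta_2,\zeta_3$. Here $\varepsilon$ is $+$ everywhere, and in $\varepsilon'$ only $\varepsilon'_2=-$. As $\varepsilon_3'=\varepsilon'_4$, $P(\varepsilon')$ fails and the verdict $0$ is allowed. Trajectory $u$ is in case (L) and moves coordinate $2$ to $\zeta_2$; $v$ is in case (R) and moves coordinate $2$ to $\zeta_1$; $w$ is in case (N). Let frame $2$ have $J=\{4\}$ and again show $\mathsf l_j$ at $u_j$ and $\mathsf r_j$ at $v_j$: the letters are $\{\mathsf l_1,\mathsf r_2,\mathsf l_3,\dots,\mathsf l_8\}$, $\{\mathsf r_1,\mathsf l_2,\mathsf r_3,\dots,\mathsf r_8\}$, $\emptyset$. Now $\varepsilon=(+,-,+,+,+,+,+,+)$ and $\varepsilon'$ begins with $(+,-,+,-)$, so $P(\varepsilon')$ holds and a verdict $\mathsf l$ or $\mathsf r$ is compulsory. With verdict $\mathsf l$, $u$ satisfies $q_j=\lambda_j$ for all $j$, but (L) is forbidden and (R), (N) do not apply: $u$ is killed. Trajectories $v$ and $w$ go on.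

**Step 1: an automaton whose successful runs are the successful trajectories.** This step turns the description into a timed automaton $\mathcal A$ with $L(\mathcal A)=L$. It has one initial location, which is not final and has no incoming edges.

*Well-formedness* is checked deterministically with the clocks $y,z,u_1,\dots,u_4$.

* $y$ is reset at ticks. It must be $0$ at the first tick, $1$ at later ticks including $\mathsf{end}$, and in $(0,1)$ at position events.
* $z$ is reset at every event, and $z>0$ is required at every event except the first.
* $u_j$ is reset at every event carrying $\mathsf a_j$. In $\mathsf{acc}$-frames other than the first, the event carrying $\mathsf a_j$ must satisfy $u_j>1$ for $j=1,3$ and $u_j<1$ for $j=2,4$. There $u_j=1+\theta_j(i+1)-\theta_j(i)$, so this is the comparison in (W3).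
* The location stores: the type of the current frame and its $(J,v)$; whether a position event has occurred in it; the roles seen so far; the order in which $\mathsf l_j,\mathsf r_j$ appeared; for which $j\in J$ exactly one of $\mathsf l_j,\mathsf r_j$ was carried by the previous event, so that the other must be carried by the next one; and whether the current $\mathsf{acc}$-frame is the first.

This suffices to check everything else, at the next tick at the latest. In particular the stored order of $\mathsf l_j,\mathsf r_j$ gives $\varepsilon$ and $\varepsilon'$, hence the last condition of (W2).

*The trajectory* is followed with clocks $x_j^0,x_j^1$ ($j\le 8$). In frame $0$ exactly one position event is chosen nondeterministically, and all $x_j^0$ are reset there; the location stores whether the choice has been made. In frame $i\ge1$ let $b=(i-1)\bmod2$, which is stored. In frame $i-1$ the clock $x_j^b$ was reset exactly once, at fraction $p_j(i-1)$, and in frame $i$ it is not reset. So an event of frame $i$ with fraction $\varphi$ sees $x_j^b=1+\varphi-p_j(i-1)$, and $\varphi=p_j(i-1)$ iff $x^b_j=1$. Finite control checks that for each $j$ such an event occurs in the frame. At a tick $(J,v)$ the automaton guesses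 a case and stores it: (L) if $J\ne\emptyset$ and $v\neq\mathsf l$, (R) if $J\ne\emptyset$ and $v\ne\mathsf r$, or (N).

* Case (L): every event with letter $S$ must satisfy $(x_j^b=1)\Leftrightarrow\mathsf l_j\in S$ for all $j$. Clock $x_j^{1-b}$ is reset at the event carrying $\mathsf r_j$ if $j\in J$, and at the one carrying $\mathsf l_j$ if $j\notin J$.
* Case (R): the same with $\mathsf l,\mathsf r$ exchanged.
* Case (N): for $j\in J$, events carrying $\mathsf l_j$ or $\mathsf r_j$ must have $x_j^b\ne1$. Clock $x_j^{1-b}$ is reset where $x_j^b=1$.

In $\mathsf{acc}$-frames $x_j^{1-b}$ is reset where $x_j^b=1$, and a bit records whether in some $\mathsf{acc}$-frame $x_j^b=1$ held at the event carrying $\mathsf a_j$ for all $j\le4$. After $\mathsf{end}$ the location is final iff this bit is set, and it has no outgoing edges.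

In frames $i\ge1$ we let the guard of each edge reading a position letter fix the truth values of all "$x_j^b=1$". Then a run is determined by the word, the chosen event of frame $0$, and the guessed cases. Conversely the run determines these, as they are stored in locations when made. The guessed cases are forced by the trajectory, since the cases exclude each other. So successful runs on $w$ correspond bijectively to successful trajectories on $w$, and exist only for well-formed $w$. Hence $L(\mathcal A)=L$. There are $6+16=22$ clocks, and only the constants $0,1$ occur.

**Step 2: at most one trajectory is successful.** This step is the ration on acceptance.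

**Lemma 1.** $\mathcal A$ is unambiguous.

*Proof.* Let $p\ne q$ be successful trajectories on one word. They differ at frame $0$, so $p_j(0)\neq q_j(0)$ for all $j$. In a frame with tick $(J,v)$, every trajectory moves its coordinate $j\in J$ by the transposition of $\lambda_j$ and $\rho_j$ (in case (N) the coordinate avoids both), and its coordinates $j\notin J$ by the identity. These maps are injective, and $\mathsf{acc}$-frames change nothing. So $p_j(i)\ne q_j(i)$ for all $i,j$. Let $\varepsilon_j(i)$ be the sign of $q_j(i)-p_j(i)$. All $\varepsilon_j(0)$ are equal, so $P(\varepsilon(0))$ fails.

The two trajectories match in different $\mathsf{acc}$-frames, since otherwise $p_1=q_1$ there. Say $p$ matches earlier. Positions are constant during $\mathsf{acc}$-frames, so (W3) gives $\varepsilon_1=+$, $\varepsilon_2=-$, $\varepsilon_3=+$, $\varepsilon_4=-$ at the end, and $P$ holds. Hence there is a frame $i$ with a tick $(J,v)$ such that $P(\varepsilon(i-1))$ fails and $P(\varepsilon(i))$ holds. Then $J\ne\emptyset$, because for $J=\emptyset$ nothing moves.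

Which cases are $p,q$ in? Not both in (L) and not both in (R), since then $p_1(i-1)=q_1(i-1)$. Not both in (N), since then nothing changes. Suppose $p$ is in (L) or (R) and $q$ in (N). For $j\in J$, $p_j$ moves between $\lambda_j$ and $\rho_j$, which are consecutive in $Z_i$, while $q_j\in Z_i\setminus\{\lambda_j,\rho_j\}$. So no sign changes, which is impossible; the same holds with $p,q$ exchanged. Hence one is in (L) and the other in (R). If $p$ is in (L), then $p_j(i-1)=\lambda_j$ and $q_j(i-1)=\rho_j$ for all $j$, so $\varepsilon(i-1)$ and $\varepsilon(i)$ are the vectors $\varepsilon$ and $\varepsilon'$ of (W2). If $p$ is in (R), both are negated. Since $P(-\varepsilon)=P(\varepsilon)$, (W2) gives $v\ne0$. But $v=\mathsf l$ forbids (L) and $v=\mathsf r$ forbids (R), a contradiction. $\square$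

## 4. Rebuilding orders by neighbor exchanges

Let $\Pi=\{0,\dots,N-1\}$, whose elements we call *places*, and fix $0<\zeta_1<\dots<\zeta_N<1$.

**Layouts.** A layout is a quadruple $\Lambda=(C,D,E,F)$ of linear orders on $\Pi$. The graph $G(\Lambda)$ has as edges the pairs $\{\pi,\pi'\}$ on which $C,D$ disagree and $E,F$ disagree. The vector $\mathrm{pos}_1(\Lambda,\pi)\in(0,1)^8$ has as coordinates $1$–$4$ the values $\zeta_{\mathrm{rk}}$ for the ranks of $\pi$ in $C,D,E,F$, and all its coordinates $5$–$8$ are $\zeta_{\mathrm{rk}_C(\pi)}$. The vector $\mathrm{pos}_2(\Lambda,\pi)$ is the same with the two halves exchanged.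

For example, if all four orders are the increasing order, then $G(\Lambda)$ is empty and all eight coordinates of $\mathrm{pos}_1(\Lambda,\pi)$ are $\zeta_{\pi+1}$.

The next lemma is the programming language for our words: it lets us replace one layout by another, permute the places, and kill exactly one chosen element of each pair that becomes critical.

**Lemma 2.** Let $\Lambda,\Lambda'$ be layouts and $\sigma$ a permutation of $\Pi$. Call $\{\pi,\pi'\}$ *new* if $\{\pi,\pi'\}\notin G(\Lambda)$ and $\{\sigma\pi,\sigma\pi'\}\in G(\Lambda')$. Let $\ell$ choose an element, the *loser*, of each new pair. Let $\{\kappa,\bar\kappa\}=\{1,2\}$. There is a sequence of exactly $4N^2$ frames with ticks $(J,v)$, with position events exactly at the fractions $\zeta_1,\dots,\zeta_N$, satisfying (W1) and (W2), such that: a trajectory that is at $\mathrm{pos}_\kappa(\Lambda,\pi)$ before these frames survives them iff $\pi$ is not the loser of a new pair, and then it is at $\mathrm{pos}_{\bar\kappa}(\Lambda',\sigma\pi)$ after them. The frames depend only on $(\Lambda,\Lambda',\sigma,\ell,\kappa)$.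

*Proof.* Put a formal token on each vector $\mathrm{pos}_\kappa(\Lambda,\pi)$ and name it $\pi$. We always move all $N$ formal tokens. A trajectory sitting on a token may be killed; the formal token goes on. Each coordinate is at all times a bijection from tokens to $\{\zeta_1,\dots,\zeta_N\}$, that is, a linear order of the tokens.

**Step 1: one exchange.** This step builds the basic frame. Let the tokens $u\ne v$ be adjacent in every coordinate $j\in J$, where $J\ne\emptyset$. The *swap of $u,v$ along $J$* is the frame that shows $\mathsf l_j$ at $u$'s and $\mathsf r_j$ at $v$'s coordinate $j$, for all $j\le8$. A trajectory on $u$ can only be in case (L), one on $v$ only in case (R), and one on any other token is in case (N), because it differs from $u$ and $v$ in every coordinate. So $u,v$ are exchanged in the coordinates $J$; verdict $\mathsf l$ kills exactly the trajectory on $u$, verdict $\mathsf r$ exactly the one on $v$, and verdict $0$ kills none. By (W2), verdict $0$ is allowed unless the sign vector of the pair $u,v$ passes from $\neg P$ to $P$. A nonzero verdict is always allowed. Only the relative order of $u$ and $v$ changes, in the coordinates $J$.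

**Step 2: sorting.** This step recalls how swaps change an order. If a linear order differs from a target order, then some adjacent pair is in the wrong order (otherwise, by transitivity, the orders are equal). Swapping it removes this pair, and only it, from the set of disagreements. So any order can be transformed into any other by adjacent swaps in which each pair of disagreement is swapped exactly once and no other pair is swapped. If two coordinates hold equal orders, both can be transformed simultaneously by swaps along both, and they stay equal throughout.

**Step 3: the schedule.** This step rebuilds copy $\bar\kappa$ while copy $\kappa$ protects the old graph. *Copy 1* means coordinates $1$–$4$ and *copy 2* coordinates $5$–$8$; inside a copy we call the coordinates $C,D,E,F$. By (1), $P$ holds for the sign vector of a pair iff the pair is an edge of the graph of the four orders of copy 1 or of that of copy 2. Let $(C',D',E',F')$ be the target orders on tokens: $\pi$ comes before $\pi'$ iff $\sigma\pi$ comes before $\sigma\pi'$ in the respective order of $\Lambda'$. At the start copy $\kappa$ has the orders of $\Lambda$ and copy $\bar\kappa$ has four equal orders.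

1. In copy $\bar\kappa$ bring $C,D$ simultaneously to $C'$, then $E,F$ simultaneously to $E'$. Always $C=D$ there, so copy $\bar\kappa$ contributes no edges. The critical pairs stay those of $G(\Lambda)$. Verdict $0$.
2. In copy $\bar\kappa$ bring $F$ from $E'$ to $F'$. Still $C=D$, so no edges come from copy $\bar\kappa$. Verdict $0$.
3. In copy $\bar\kappa$ bring $D$ from $C'$ to $D'$. The swapped pairs are those on which $C',D'$ disagree. Such a pair becomes an edge of copy $\bar\kappa$ iff $E',F'$ disagree on it, i.e. iff it is an edge of the target graph. As copy $\kappa$ still holds $G(\Lambda)$, the pair passes from $\neg P$ to $P$ iff it is new. Every new pair is swapped here exactly once, since $C',D'$ disagree on it. Use the verdict naming the loser for new pairs, and verdict $0$ otherwise.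
4. In copy $\kappa$ bring $D$ to $C$; each swap makes $C,D$ agree on the swapped pair, so this only deletes edges. Then bring $F$ to $E$, then $C,D$ simultaneously to $C'$, then $E,F$ simultaneously to $C'$; in these passes $C=D$, so copy $\kappa$ has no edges. No pair passes from $\neg P$ to $P$. Verdict $0$.

At the end copy $\bar\kappa$ has the orders $C',D',E',F'$ and copy $\kappa$ has four times $C'$. So token $\pi$ is at $\mathrm{pos}_{\bar\kappa}(\Lambda',\sigma\pi)$. A trajectory is killed exactly if it sits on the loser of a new pair.

**Step 4: a fixed length.** This step makes all pieces equally long. There are eight passes, hence at most $8\binom N2\le4N^2$ swaps. Pad with frames with tick $(\emptyset,0)$ and letters $\emptyset$ at $\zeta_1,\dots,\zeta_N$, which change nothing. Fixing the choices of the swap sequences once and for all makes the frames a function of $(\Lambda,\Lambda',\sigma,\ell,\kappa)$. $\square$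

## 5. Layouts whose graphs grow by one XOR matching at a time

Let $q,h,a\ge1$, $d=q+h+a$, $N=2^d$, and read places as binary strings, $\Pi=\{0,1\}^d$. For a *stage* $s\in\{1,\dots,q\}$ write $\pi=(\beta,x,\eta)$ with a prefix $\beta$ of length $s-1$, a *side* $x\in\{0,1\}$, and an *index* $\eta\in\{0,1\}^{H_s}$, $H_s=d-s$. Put $n_s=2^{H_s-h}$; as $H_s-h=q+a-s$, we have $n_s\ge2^a$. For $0\le e\le2^{H_s}$, with XOR on $H_s+1$ bits, let $\Lambda_{s,e}=(C,D,E,F)$ be:

* $C$: $\beta$ increasing, then $\mathrm{key}_C$ increasing, where $\mathrm{key}_C=\eta$ if $x=0$ and $\eta\oplus e$ if $x=1$, then $x=0$ before $x=1$.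
* $D$: $\beta$ decreasing, then $\mathrm{key}_D$ increasing, where $\mathrm{key}_D=\eta\oplus e$ if $x=0$ and $\eta$ if $x=1$, then $x=0$ before $x=1$.
* $E$: $\pi$ increasing.
* $F$: $\beta x$ decreasing, then $\eta$ increasing.

These are linear orders, since $\beta$, $x$ and the key determine $\eta$.

**Example.** For illustration let $d=2$, $s=1$, so $\beta$ is empty and $H_1=1$, and let $e=1$. Writing places as $x\eta$, we get
$$C:\ 00,11,01,10;\qquad D:\ 01,10,00,11;\qquad E:\ 00,01,10,11;\qquad F:\ 10,11,00,01.$$
$C,D$ agree only on $\{00,11\}$ and $\{01,10\}$; $E,F$ disagree exactly on the pairs with different $x$. So the edges are $\{00,10\}$ and $\{01,11\}$: the pairs of different sides with $\eta\oplus\eta'=0<1$.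

**Lemma 3.** $\{\pi,\pi'\}$ is an edge of $G_{s,e}:=G(\Lambda_{s,e})$ iff $\beta\ne\beta'$, or $\beta=\beta'$, $x\neq x'$ and $\eta\oplus\eta'<e$.

*Proof.* If $\beta\ne\beta'$, then $C,D$ disagree and $E,F$ disagree. If $\beta x=\beta'x'$, then $E,F$ agree. Now let $\beta=\beta'$, $x=0$, $x'=1$; then $E,F$ disagree. Put $f=\eta\oplus\eta'\oplus e$. In $C$ we compare $\eta$ with $\eta'\oplus e=\eta\oplus f$. In $D$ we compare $\eta\oplus e$ with $\eta'=(\eta\oplus e)\oplus f$. If $f=0$, both comparisons are ties, so $C,D$ agree by the last criterion, and $\eta\oplus\eta'=e\not<e$. If $f\ne0$, let $b$ be the position of its top bit. Then $\pi$ comes first in $C$ iff $\eta_b=0$, and first in $D$ iff $(\eta\oplus e)_b=0$. So $C,D$ disagree iff $e_b=1$. Since $b$ is the top bit where $\eta\oplus\eta'$ and $e$ differ, this means $\eta\oplus\eta'<e$. $\square$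

Three consequences will be used. First, $G_{s,e}\subseteq G_{s,e+1}$ for $0\le e<2^{H_s}$, and with $\sigma=\mathrm{id}$ the new pairs are exactly
$$\{(\beta,0,\eta),\ (\beta,1,\eta\oplus e)\},\tag{2}$$
so each place is in exactly one new pair. Second, $G_{s,2^{H_s}}=G_{s+1,0}$ for $s<q$: both have as edges the pairs with different prefixes of length $s$. Third, $G_{1,0}$ is empty.

## 6. The random words $W(\omega)$

**Classes.** At stage $s$, a *level-$l$ class* ($0\le l\le h$) of side $x$ is the set of places with given $\beta,x$ and given top $l$ bits of the index. Its size is $2^{h-l}n_s$.

**Phases.** Phase $\phi\in\{0,1\}^h$ of stage $s$ consists of the $e\in[\phi n_s,(\phi+1)n_s)$, i.e. those $e<2^{H_s}$ whose top $h$ of $H_s$ bits are $\phi$. In phase $\phi$ the level-$h$ class of side $0$ given by $\beta$ and top bits $\delta$ is *matched* with the one of side $1$ given by $\beta$ and $\delta\oplus\phi$. By (2), as $e$ runs through the phase, each place of one occurs in a new pair with each place of the other for exactly one $e$. Fix $\tau:\{0,1\}^h\to\{0,1\}$, to be chosen later and taking both values. In phase $\phi$, *side $\tau(\phi)$ loses*. Let $w_s=2^{\lfloor(H_s-h)/2\rfloor}\le\sqrt{n_s}$.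

**Example.** Let $q=h=a=1$, so $d=3$, $H_1=2$, $n_1=2$, $w_1=1$. Stage $1$ has the phases $0$ ($e=0,1$) and $1$ ($e=2,3$). The level-$1$ classes of a side are the index sets $\{00,01\}$ and $\{10,11\}$. In phase $0$, classes with equal top bit are matched; in phase $1$, those with different top bit.

**Random data $\omega$** (independent, uniform, from finite sets):

* for each stage $s$, phase $\phi$ and level-$h$ class $\mathcal K$ of the side *not* losing in $\phi$, a subset $R_{s,\phi,\mathcal K}\subseteq\mathcal K$ of size $w_s$;
* for each scramble below, a permutation;
* for each $b\in\{0,1\}^q$, a place $\alpha_b$ among the $2^{h+a}$ places with prefix $b$ (*group* $b$).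

**Pieces.** Each piece comes from Lemma 2, with $\kappa$ alternating and starting with $\kappa=1$.

* One piece goes from the layout with four increasing orders (whose graph is empty) to $\Lambda_{1,0}$, with $\sigma=\mathrm{id}$ and no new pairs.
* For $s=1,\dots,q$ and $e=0,\dots,2^{H_s}-1$:
  * *Macro $e$*: $\Lambda_{s,e}\to\Lambda_{s,e+1}$, $\sigma=\mathrm{id}$. In each new pair, if the element of the non-losing side lies in its set $R_{s,\phi,\mathcal K}$, then the element of the losing side is the loser; otherwise the element of the non-losing side is the loser.
  * If $n_s\mid e+1$, a *scramble* $\Lambda_{s,e+1}\to\Lambda_{s,e+1}$: with $2^t$ the largest power of $2$ dividing $e+1$, $\sigma$ is a uniformly random permutation mapping each level-$(H_s-t)$ class to itself.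
* After stage $s<q$: $\Lambda_{s,2^{H_s}}\to\Lambda_{s+1,0}$, $\sigma=\mathrm{id}$, no new pairs.
* If necessary, one trivial piece at the end ($\Lambda_{q,2^{H_q}}$ to itself, $\sigma=\mathrm{id}$), so that the number $T$ of pieces is even.

About scrambles: $n_s\mid e+1\le2^{H_s}$ gives $H_s-h\le t\le H_s$, so the level $H_s-t$ is between $0$ and $h$. The classes permuted are given by $\beta,x$ and $\lfloor\eta/2^t\rfloor$. Since $2^t\mid e+1$, whether $\eta\oplus\eta'<e+1$ depends only on $\lfloor\eta/2^t\rfloor$ and $\lfloor\eta'/2^t\rfloor$. So by Lemma 3, $\sigma$ is an automorphism of $G_{s,e+1}$, and there are no new pairs. A scramble occurs exactly after the last macro of each phase; so the macros of a phase are consecutive pieces. In the example, the scramble after phase $0$ has $e+1=2$, $t=1$ and permutes inside level-$1$ classes; the one after phase $1$ has $e+1=4$, $t=2$ and permutes inside level-$0$ classes.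

**The word.** $W(\omega)$ consists of frame $0$ (tick $\iota$, events $\emptyset$ at $\zeta_1,\dots,\zeta_N$), the $T$ pieces, then for $b=0,1,\dots,2^q-1$ an $\mathsf{acc}$-frame with events at $\zeta_1,\dots,\zeta_N$ and with $\mathsf a_1,\dots,\mathsf a_4$ at the $\zeta$'s of the ranks of $\alpha_b$ in the orders $C,D,E,F$ of $\Lambda_{q,2^{H_q}}$, then $\mathsf{end}$. All $W(\omega)$ have the same time stamps, and the layouts between pieces do not depend on $\omega$. A *hybrid* word is obtained by taking each piece and each $\mathsf{acc}$-frame from a possibly different $W(\omega')$.

**Step 1: all these words, also hybrids, are well-formed.** This step is needed so that hybrids can be tested for membership in $L$. Pieces satisfy (W1) and (W2) by Lemma 2, so only (W3) is left. Let $b<b'$, $b=\beta x$, $b'=\beta'x'$, and let $\alpha_b,\alpha_{b'}$ be any places with prefixes $b,b'$, with stage-$q$ indices $\eta,\eta'$. In $E$, $\alpha_b$ precedes $\alpha_{b'}$, and in $F$ it follows. If $\beta<\beta'$, it precedes in $C$ and follows in $D$. If $\beta=\beta'$, then $x=0$, $x'=1$. In $C$ we compare $\eta<2^{H_q}\le\eta'\oplus2^{H_q}$, in $D$ we compare $\eta\oplus2^{H_q}\ge2^{H_q}>\eta'$; so again it precedes in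 $C$ and follows in $D$. This is (W3).

**Step 2: places of trajectories.** This step fixes how we speak about trajectories on (hybrid) words. *Cut* $t$ is the moment just after the last event of piece $t$; cut $0$ is just after frame $0$. At cut $0$ the trajectories are exactly those at $\mathrm{pos}_1(\text{increasing layout},\pi)$, $\pi\in\Pi$. By Lemma 2, a trajectory alive at cut $t$ sits at $\mathrm{pos}_\kappa(\Lambda,\pi)$ for the layout $\Lambda$ and copy $\kappa$ belonging to cut $t$ and a unique $\pi$, its *place*. As $T$ is even, $\kappa=1$ at cut $T$, so a trajectory at place $\alpha_b$ at cut $T$ matches the $\mathsf{acc}$-frame of $\alpha_b$. It stays alive in $\mathsf{acc}$-frames, because all events are at $\zeta_1,\dots,\zeta_N$. Hence it is successful.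

**Step 3: everybody dies.** This step puts all $W(\omega)$ into the complement.

**Lemma 4.** $W(\omega)\notin L$ for all $\omega$.

*Proof.* In stage $1$ macros have $\sigma=\mathrm{id}$ and scrambles preserve sides, so a trajectory keeps its side during stage $1$. Its place is constant during a phase. Let $x\in\{0,1\}$ and let $\phi$ be a phase with $\tau(\phi)=x$. A trajectory of side $x$ alive at the start of this phase, at place $\pi$ say, meets in the phase every place of the matched class $\mathcal K$ in a new pair. As $R_{1,\phi,\mathcal K}\neq\emptyset$, $\pi$ is the loser against some element of $R_{1,\phi,\mathcal K}$. So no trajectory of side $x$ survives the phase. As $\tau$ takes both values, no trajectory survives stage $1$. $\square$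

## 7. Averages rounded down to zero

The function $\tau$ comes from a small combinatorial fact. For $\tau:\{0,1\}^h\to\{0,1\}$ and $m\ge1$, assign to each binary string $\nu$ with $|\nu|\le h$ a pair of integers. For $|\nu|=h$ put $(K_0,K_1)(\nu)=(m,0)$ if $\tau(\nu)=0$ and $(0,m)$ if $\tau(\nu)=1$. For $|\nu|<h$ put $K_x(\nu)=\lfloor(K_x(\nu0)+K_x(\nu1))/2\rfloor$.

**Example.** For $m=1$, $h=1$ and $\tau=(0,1)$ (values listed in order of $\nu$), the root is $(0,0)$. For $m=2$ the same $\tau$ gives $(1,1)$, and using this tree for both children gives $(1,1)$ again. But $\tau=(0,1,0,0,1,0,1,1)$, $h=3$, works for $m=2$: on level $2$ we get $(1,1),(2,0),(1,1),(0,2)$, on level $1$ $(1,0),(0,1)$, and at the root $(0,0)$. The rounding is lossy enough if the tree is lopsided.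

**Lemma 5.** For every $m\ge1$ there are $h\ge1$ and $\tau$ with $K_0(\text{root})=K_1(\text{root})=0$. Such a $\tau$ takes both values.

*Proof.* Call $(u,v)$ realizable if it is a root value for some $h\ge0$ and some $\tau$. Using the same tree for both children increases the depth by one without changing the root value. So two realizable pairs $(u,v),(u',v')$ are realizable with equal depth, and then $(\lfloor\frac{u+u'}2\rfloor,\lfloor\frac{v+v'}2\rfloor)$ is realizable: we *combine* them. Replacing $\tau$ by $1-\tau$ shows that realizability is symmetric.

Let $(g,0)$ be realizable with $g\ge1$; for example $g=m$ with $h=0$. Combining $(g,0)$ with $(0,g)$ gives $(\lfloor g/2\rfloor,\lfloor g/2\rfloor)$, whose first entry is at most $g-1$. Now combine repeatedly with $(g,0)$: this maps $(u,v)$ to $(\lfloor\frac{g+u}2\rfloor,\lfloor\frac v2\rfloor)$. If $u\le g-1$, the new first entry is again at most $g-1$, and after finitely many steps the second entry is $0$. So some $(g',0)$ with $0\le g'\le g-1$ is realizable. Iterating, we reach $(0,0)$. If $\tau$ is constant, in particular if $h=0$, the root value is $(m,0)$ or $(0,m)$, not $(0,0)$. $\square$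

## 8. What a complement automaton can believe

Suppose $\mathcal B$ is a timed automaton with $k$ clocks and $L(\mathcal B)=T\Gamma^*\setminus L$. We derive a contradiction in this section and the next two.

**Step 1: parameters and the number of states.** This step bounds the memory of $\mathcal B$ at a cut. Let
$$\Delta=20k+14,\qquad m=4\Delta,$$
take $h,\tau$ from Lemma 5 for this $m$, then $q$ with $2^q>2\Delta$, and then $a$ sufficiently large, depending on $k,h,q$ and the number $|\mathrm{Loc}|$ of locations of $\mathcal B$. A *state* is a location together with a clock valuation. At a given cut, each clock value is the elapsed time since time $0$ or since some earlier time stamp, and the time stamps are the same for all $\omega$. So at each cut at most $Q=|\mathrm{Loc}|(V+1)^k$ states are possible, where $V$ is the number of events of $W(\omega)$. Since $\sum_s2^{H_s}<N$ and each stage has $2^h$ scrambles, for large $a$ we have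
$$T\le N+q(2^h+1)+2\le2N,\qquad V\le(4N^2T+1+2^q)(N+1)+1\le N^5 .$$
Hence, again for large $a$,
$$\log_2Q\le(5k+1)\log_2N,\qquad\log_2(T+1)\le2\log_2N.\tag{3}$$
Let $r=\lceil2\log_2(Q(T+1))\rceil+1$. By (3), $r\le(10k+6)\log_2N+2\le(10k+7)\log_2N$. As $\log_2N=q+h+a\le2a$ for large $a$,
$$r\le\Delta a.\tag{4}$$
Let $\mu=2^{h+2}r$. For large $a$ we also have, for all $s$,
$$\mu\le2^a/4\le n_s/4,\qquad2^{\lfloor a/2\rfloor}>\Delta a\ge r,\qquad4\Delta a\le2^{a/2}.\tag{5}$$

**Step 2: the sets $D_t(\chi)$.** This step records which places $\mathcal B$ has not ruled out. By Lemma 4, $\mathcal B$ accepts every $W(\omega)$. Fix an accepting run for each $\omega$ and let $\chi_t(\omega)$ be its state at cut $t$. For a state $\chi$, let $D_t(\chi)$ be the set of places $\pi$ for which there is a hybrid prefix, consisting of frame $0$ and pieces $1,\dots,t$ (piece $u$ taken from some $W(\omega_u)$), on which $\mathcal B$ has a run from an initial state to $\chi$ and on which some trajectory is alive at place $\pi$ at cut $t$.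

The absolute time of cut $t$ and all later time stamps are the same for all words. So any run reaching $\chi_t(\omega)$ at cut $t$ can be continued by the part after cut $t$ of the run of $\omega$, reading the rest of $W(\omega)$. This gives:

* (a) If $t<t'$, $\chi_t(\omega)=\chi$, $\chi_{t'}(\omega)=\chi'$, $\pi\in D_t(\chi)$, and a trajectory at $\pi$ at cut $t$ survives pieces $t+1,\dots,t'$ of $W(\omega)$, ending at $\pi'$, then $\pi'\in D_{t'}(\chi')$. (Extend the hybrid prefix by these pieces.)
* (b) $\alpha_b(\omega)\notin D_T(\chi_T(\omega))$ for all $b,\omega$. Otherwise the hybrid prefix, continued by the $\mathsf{acc}$-frames and $\mathsf{end}$ of $W(\omega)$, would be accepted by $\mathcal B$. But it would have a trajectory at $\alpha_b(\omega)$ at cut $T$, which is successful, so it would belong to $L$.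
* (c) $D_0(\chi_0(\omega))=\Pi$, since after frame $0$ there is a trajectory at every place.

From here on, $\mathcal B$ enters only through (3) and (a)–(c), where $Q$ bounds the number of possible values of $\chi_t(\omega)$ at each cut.

**Step 3: a typical run.** This step replaces the random states by fixed ones, at a controlled price. For $t\le t'$ and values $\chi,\chi'$, call the event $\{\chi_t(\omega)=\chi,\ \chi_{t'}(\omega)=\chi'\}$ *light* if its probability is less than $2^{-r}$. There are at most $(T+1)^2Q^2$ such events, and $(T+1)^2Q^22^{-r}\le\frac12$ by the choice of $r$. So some $\omega^\circ$ lies in no light event. Put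
$$\chi_t=\chi_t(\omega^\circ),\quad D_t=D_t(\chi_t),\quad M_t=\Pi\setminus D_t,\quad\mathrm{Ev}_{t,t'}=\{\omega:\chi_t(\omega)=\chi_t,\ \chi_{t'}(\omega)=\chi_{t'}\}.$$
Since $\omega^\circ\in\mathrm{Ev}_{t,t'}$, this event is not light: $\Pr(\mathrm{Ev}_{t,t'})\ge2^{-r}$ for all $t\le t'$. The sets $D_t,M_t$ are fixed, not random. Think of $M_t$ as the places that the state $\chi_t$ certifies to be empty. By (c), $M_0=\emptyset$, and by (b), $M_T$ must contain the $\alpha_b$. We show that it grows too slowly.

## 9. Three estimates: kills, survivors, scrambles

All three have the same pattern: if $D$ shrinks a lot, then the random data are constrained on the whole event $\mathrm{Ev}$, whose probability is at least $2^{-r}$.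

**(F1)** *If piece $t$ is a macro of a phase of stage $s$ in which side $x$ loses, then at most $2r/a$ places of side $x$ lie in $D_{t-1}\setminus D_t$.*

This bounds how fast places of the losing side can be certified empty. Let $S$ be the set of these places, in all classes together. Let $\omega\in\mathrm{Ev}_{t-1,t}$ and $\pi\in S$. A trajectory at $\pi$ is killed in piece $t$ of $W(\omega)$; otherwise (a), with $\sigma=\mathrm{id}$, would give $\pi\in D_t$. So $\pi$ loses its new pair, which means that its partner lies in the respective set $R_{s,\phi,\mathcal K}(\omega)$. Partners of distinct places are distinct, and the sets $R$ of different classes are independent. For a set $Y\subseteq\mathcal K$,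
$$\Pr(Y\subseteq R_{s,\phi,\mathcal K})\le\prod_{j<|Y|}\frac{\max(w_s-j,0)}{n_s-j}\le\Big(\frac{w_s}{n_s}\Big)^{|Y|},$$
because $\frac{w_s-j}{n_s-j}\le\frac{w_s}{n_s}$ for $w_s\le n_s$. Multiplying over the classes, $2^{-r}\le(w_s/n_s)^{|S|}\le n_s^{-|S|/2}\le2^{-a|S|/2}$, so $|S|\le2r/a$.

**(F2)** *Let $t<t'$ be the cuts before the first and after the last macro of a phase $\phi$ of stage $s$, and let $\mathcal K$ be a level-$h$ class of the side not losing. Then $|(\mathcal K\cap D_t)\setminus D_{t'}|<n_s/2$.*

This says that the non-losing side cannot be cleared in a phase. A place in $R_{s,\phi,\mathcal K}(\omega)$ is never a loser in this phase, by the rule for macros, and $\sigma=\mathrm{id}$. So by (a) the set $Y=(\mathcal K\cap D_t)\setminus D_{t'}$ is disjoint from $R_{s,\phi,\mathcal K}(\omega)$ for all $\omega\in\mathrm{Ev}_{t,t'}$. The probability of disjointness is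
$$\binom{n_s-|Y|}{w_s}\Big/\binom{n_s}{w_s}\le\Big(1-\frac{|Y|}{n_s}\Big)^{w_s},$$
since if it is nonzero it equals $\prod_{j<w_s}\frac{n_s-|Y|-j}{n_s-j}$. If $|Y|\ge n_s/2$, then $2^{-r}\le2^{-w_s}$, contradicting $w_s\ge2^{\lfloor a/2\rfloor}>r$ from (5).

**(F3)** *If piece $t$ is a scramble of stage $s$, $\mathcal K$ is one of the classes permuted by it, and $|D_{t-1}\cap\mathcal K|\ge n_s/4$, then $|M_t\cap\mathcal K|\le\mu$.*

This says that scrambling destroys almost all partial knowledge about a class. A scramble kills nothing, so by (a) $\sigma_\omega(D_{t-1}\cap\mathcal K)\cap M_t=\emptyset$ for $\omega\in\mathrm{Ev}_{t-1,t}$. Let $A=|D_{t-1}\cap\mathcal K|$ and $B=|M_t\cap\mathcal K|$. The restriction of $\sigma_\omega$ to $\mathcal K$ is a uniform permutation of $\mathcal K$, so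
$$2^{-r}\le\binom{|\mathcal K|-B}{A}\Big/\binom{|\mathcal K|}{A}\le\Big(1-\frac B{|\mathcal K|}\Big)^A\le e^{-AB/|\mathcal K|}.$$
Hence $AB/|\mathcal K|\le r\ln 2\le r$, and as $|\mathcal K|\le2^hn_s$, $B\le r|\mathcal K|/A\le r\cdot2^hn_s\cdot4/n_s=\mu$.

## 10. Full and cleared classes

**Definition.** A class $\mathcal K$ of stage $s$ is *full* at cut $t$ if $|M_t\cap\mathcal K|\le\mu$, and *cleared* if $|D_t\cap\mathcal K|<n_s/4$.

So (F3) reads: a permuted class that is not cleared before the scramble is full after it. Note also that subclasses of full classes are full, and subclasses of cleared classes are cleared.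

For a string $\nu$ of length $l\le h$ consider the phases of stage $s$ with prefix $\nu$; they are consecutive. Let $\mathrm{start}(\nu)$ be the cut just before their first macro and $\mathrm{end}(\nu)$ the cut just after their last macro, before the following scramble. Let $\mathrm{cl}_x(\nu)$ be the number of level-$l$ classes of side $x$, over all $\beta$, that are full at $\mathrm{start}(\nu)$ and cleared at $\mathrm{end}(\nu)$.

**Step 1: $\mathrm{cl}_x(\nu)\le K_x(\nu)$ for $x=0,1$.** This step matches the automaton with the recursion of Section 7. We use induction from $|\nu|=h$ downward.

*$|\nu|=h$, losing side $x=\tau(\nu)$.* Each class counted in $\mathrm{cl}_x(\nu)$ has size $n_s$, so it contains at least $n_s-\mu-n_s/4\ge n_s/2$ places of $D_{\mathrm{start}(\nu)}\setminus D_{\mathrm{end}(\nu)}$. Each such place lies in $D_{t-1}\setminus D_t$ for some macro $t$ of the phase. The phase has $n_s$ macros, so by (F1) $\mathrm{cl}_x(\nu)\,n_s/2\le n_s\cdot2r/a$. With (4), $\mathrm{cl}_x(\nu)\le4r/a\le4\Delta=m=K_x(\nu)$.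

*$|\nu|=h$, non-losing side $x$.* A class full at $\mathrm{start}(\nu)$ has, by (F2), more than $n_s-\mu-n_s/2\ge n_s/4$ elements in $D_{\mathrm{end}(\nu)}$, so it is not cleared. Hence $\mathrm{cl}_x(\nu)=0=K_x(\nu)$.

*$|\nu|=l<h$.* Let $\mathcal K$ be counted in $\mathrm{cl}_x(\nu)$. Its two level-$(l+1)$ subclasses $\mathcal K'$ are full at $\mathrm{start}(\nu0)=\mathrm{start}(\nu)$ and cleared at $\mathrm{end}(\nu1)=\mathrm{end}(\nu)$. If $\mathcal K'$ is cleared at $\mathrm{end}(\nu0)$, it is counted in $\mathrm{cl}_x(\nu0)$. Otherwise look at the only piece between $\mathrm{end}(\nu0)$ and $\mathrm{start}(\nu1)$, the scramble with $e+1=(\nu1)_2\cdot2^{H_s-l-1}$, where $(\nu1)_2$ is the number with binary notation $\nu1$. As $(\nu1)_2$ is odd, $t=H_s-l-1$, and the scramble permutes exactly the level-$(l+1)$ classes. By (F3), $\mathcal K'$ is full at $\mathrm{start}(\nu1)$, hence counted in $\mathrm{cl}_x(\nu1)$. Distinct $\mathcal K$ have distinct subclasses, so $2\,\mathrm{cl}_x(\nu)\le\mathrm{cl}_x(\nu0)+\mathrm{cl}_x(\nu1)$. Since $\mathrm{cl}_x(\nu)$ is an integer, the induction hypothesis gives $\mathrm{cl}_x(\nu)\le\lfloor(K_x(\nu0)+K_x(\nu1))/2\rfloor=K_x(\nu)$.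

By the choice of $\tau$, $\mathrm{cl}_0(\text{root})=\mathrm{cl}_1(\text{root})=0$ in every stage.

**Step 2: fullness passes through all stages.** This step shows that *at the cut just before the first macro of stage $s$, every level-$0$ class of stage $s$ is full.* For $s=1$ this follows from (c) and (a), since the first piece kills nothing and has $\sigma=\mathrm{id}$: $M$ is still empty. Suppose it holds for $s$. Since $\mathrm{cl}_x(\text{root})=0$, no level-$0$ class is cleared at the cut after the last macro of stage $s$. The last scramble of the stage has $e+1=2^{H_s}$ and permutes the level-$0$ classes, so by (F3) all level-$0$ classes are full after it. If $s<q$, the transition piece kills nothing and has $\sigma=\mathrm{id}$, so by (a) (applied to $\omega^\circ$) $M$ does not grow. The level-$0$ classes of stage $s+1$ are subsets of level-$0$ classes of stage $s$, hence full; note that $\mu$ does not depend on the stage. In the same way, after stage $q$ and a possible trivial piece,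
$$|M_T\cap\text{group }b|\le\mu\qquad\text{for every }b\in\{0,1\}^q,$$
since the groups are the level-$0$ classes of stage $q$.

**Step 3: the contradiction.** This step confronts small $M_T$ with (b). We have $\Pr(\chi_T(\omega)=\chi_T)\ge2^{-r}$, and by (b) this event implies $\alpha_b(\omega)\in M_T$ for all $b$. The $\alpha_b$ are independent and uniform on groups of size $2^{h+a}$. So by (4) and (5)
$$2^{-r}\le\Big(\frac\mu{2^{h+a}}\Big)^{2^q}=\Big(\frac{4r}{2^a}\Big)^{2^q}\le\Big(\frac{4\Delta a}{2^a}\Big)^{2^q}\le2^{-\frac a2\,2^q}<2^{-\Delta a}\le2^{-r},$$
where the strict inequality uses $2^q>2\Delta$. This is impossible. Together with Lemma 1 this proves **Theorem A**. $\blacksquare$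

Here one sees why there are $q$ stages. With only two groups the probability would be at most $(4r/2^a)^2\ge2^{-2a}$, and since $r$ may be as large as $\Delta a$, there would be no contradiction. Each stage doubles the number of prefixes between which all pairs are critical, hence the number of $\mathsf{acc}$-frames that (W3) permits us to use.

## 11. One letter, silent transitions and diagonal constraints

**Step 1: encoding over an arbitrary alphabet.** This step moves $L$ to any non-empty finite $\Sigma$. Let $\Gamma=\{\gamma_1,\dots,\gamma_K\}$ and $a_0\in\Sigma$. For $w=(\gamma_{k_1},t_1)\cdots(\gamma_{k_n},t_n)$ with strictly increasing time stamps, $\mathrm{enc}(w)$ replaces each $(\gamma_{k_i},t_i)$ by $k_i$ copies of $(a_0,t_i)$. For instance $(\gamma_2,0)(\gamma_1,\frac12)$ becomes $(a_0,0)(a_0,0)(a_0,\frac12)$. This map is injective, because the lengths of the maximal blocks of equal time stamps determine the letters. Let $L'=\mathrm{enc}(L)$.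

**Step 2: an unambiguous automaton for $L'$.** This step checks that the encoding keeps runs unique. In $\mathcal A$ the clock $z$ is reset on every edge, every edge not leaving the initial location has a guard implying $z>0$, and the initial location is not final and has no incoming edges. Replace each edge $\epsilon=(s,\gamma_k,g,R,s')$ with $k\ge2$ by a chain of $k$ edges reading $a_0$ through new non-final (and non-initial) locations private to $\epsilon$. The first has guard $g$ and reset set $\{z\}$, the others have guard $z=0$; the last one has reset set $R$, the intermediate ones reset nothing. For $k=1$ use $(s,a_0,g,R,s')$.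

A successful run is a concatenation of complete chains, as the private locations are non-final and can only be passed along their chain. Each chain reads events with one common time stamp, because of the guards $z=0$, so it has the effect of $\epsilon$ on all clocks. The next chain starts strictly later, because its first guard implies $z>0$: it does not leave the initial location, which has no incoming edges. So each maximal block of equal time stamps is read by exactly one chain, and its length is the index $k$ of the letter of that chain's edge. Hence successful runs on $\mathrm{enc}(w)$ correspond bijectively to successful runs of $\mathcal A$ on $w$, and no word outside $\{\mathrm{enc}(w):w\in L\}$ has a successful run. So $L'$ is recognized by an unambiguous timed automaton with constants $0,1$.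

**Step 3: $T\Sigma^*\setminus L'$ is not recognizable.** This step reruns Sections 8–10. Let $\mathcal B$ be a timed automaton over $\Sigma$ with $L(\mathcal B)=T\Sigma^*\setminus L'$. Since $\mathrm{enc}$ is injective, $\mathrm{enc}(W(\omega))\notin L'$, so $\mathcal B$ accepts these words. Place each cut after the last copy of the last event of a piece. The *set* of time stamps is the same for all $\omega$, so the bound $Q$ on the number of states at a cut and (3) are unchanged. Since $\mathrm{enc}$ commutes with concatenation of the parts of a hybrid word, (a) and (c) hold. Property (b) holds because a hybrid word $w\in L$ has $\mathrm{enc}(w)\in L'$. The rest used only (3) and (a)–(c).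

**Step 4: states of the stronger automata.** This step sets up the case of silent transitions and diagonal constraints, where counting states must be replaced. Let $\mathcal B$ now have $k\ge1$ clocks (if there are none, add an unused one), silent transitions, and constraints built from $x\sim c$ and $x-y\sim c$ with $c\in\mathbb Z$, and let $L(\mathcal B)=T\Sigma^*\setminus L'$. A run is a finite sequence of transitions taken at non-decreasing absolute times, whose letter transitions occur at the time stamps of the word; silent transitions may also follow the last letter. Because silent transitions may reset clocks at arbitrary times, there are in general infinitely many states at a cut. Describe a state at an absolute time by the location and the absolute last reset times $\xi_x$ ($\xi_x=0$ initially). At time $u$, the constraint $x\sim c$ says $u\sim\xi_x+c$, and $x-y\sim c$ says $\xi_y\sim\xi_x+c$. Let the state at cut $t$ be the one immediately after the last letter transition before the cut. The absolute time $T_t$ of the cut is the same for all $\omega$, and $\xi_x\in[0,T_t]$.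

**Step 5: a symmetry group.** This step identifies states that are interchangeable. Let $\Phi$ be the group of increasing bijections $f:\mathbb R\to\mathbb R$ with $f(u+1)=f(u)+1$ that fix $\mathbb Z+\{0,\zeta_1,\dots,\zeta_N\}$ pointwise. Applying $f\in\Phi$ to all transition times and all reset times of a run segment on (a part of) one of our words gives a run segment on the same part. Indeed, letter times, cut times and the initial reset time $0$ are fixed by $f$, the order of times is preserved, and for $c\in\mathbb Z$ we have $u\sim\xi+c\iff f(u)\sim f(\xi+c)=f(\xi)+c$; the same holds with $\xi_y$ in place of $u$. Locations are unchanged, so accepting segments stay accepting.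

Redefine $\chi_t(\omega)$ as the $\Phi$-orbit of the state of the fixed accepting run at cut $t$, and, for an orbit $\chi$, redefine $D_t(\chi)$ by requiring a run on the (encoded) hybrid prefix ending in *some* state of the orbit $\chi$. If such a run ends in $f(\text{state of }\omega\text{ at cut }t)$ with $f\in\Phi$, it is continued by the $f$-image of $\omega$'s run after cut $t$. This image starts at a time $\ge f(T_t)=T_t$, and at cut $t'$ it is in the orbit $\chi_{t'}(\omega)$. Hence (a) and (b) hold as before, and (c) holds because after frame $0$ there is a trajectory at every place.

**Step 6: counting orbits.** This step restores (3). An orbit is determined by the location, the numbers $\lfloor\xi_x\rfloor$, the position of each fractional part of $\xi_x$ among the $N+1$ points $0,\zeta_1,\dots,\zeta_N$ and the $N+1$ open gaps of this grid in $[0,1)$, and the weak order of the fractional parts. To see this, take two tuples with equal data. On each gap take a piecewise linear increasing bijection of the gap sending the fractional parts of the first tuple lying in it to the corresponding ones of the second; this is possible because the weak orders are equal. Together with the identity on the grid, extended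 periodically, this is an $f\in\Phi$ mapping one tuple to the other. There are at most $k^k$ weak orders, since sending each clock to the rank of its fractional part gives a map from $k$ clocks to $\{1,\dots,k\}$ that determines the weak order. For large $a$ there are at most $4N^2T+1+2^q\le9N^3$ frames, so each $\lfloor\xi_x\rfloor$ takes at most $9N^3$ values. The number of orbits at a cut is therefore at most
$$Q:=|\mathrm{Loc}|\,\bigl(9N^3\cdot2(N+1)\cdot k\bigr)^k\le N\cdot N^{5k}$$
for large $a$. So (3) holds with this $Q$. Since Sections 8–10 used only (3) and (a)–(c) from there on, they apply verbatim and give a contradiction. This proves **Theorem B**. $\blacksquare$
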